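# Foliations whose leaves are pairwise non-homeomorphic

## 1. Leaves of dimension one, and what changes above it

Throughout, manifolds are closed (compact, without boundary) and connected. Foliations are of class at least $C^1$ and of positive codimension: $0<\operatorname{codim}\mathcal F<\dim M$. We write $p$ for the leaf dimension and $q$ for the codimension. A foliated chart identifies an open set of $M$ with $D\times\Delta$, where $D\subset\mathbb R^p$ and $\Delta\subset\mathbb R^q$ are open balls; the sets $D\times\{\delta\}$ are its *plaques*. A leaf is connected, is a countable union of plaques, and is regarded as a $p$-manifold in its own right, with the intrinsic *leaf topology* in which plaques are open.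

Can a foliation have no two homeomorphic leaves? More precisely: is there a foliation of a closed manifold such that two leaves are homeomorphic only if they are the same leaf, (a) in some positive codimension, (b) in codimension one? The question is posed in http://www.foliations.org/surveys/FoliationProblems2003.pdf.

When the leaves are curves, the answer is immediate.

**Claim 1.1.** If $p=1$, two distinct leaves are homeomorphic.

**Proof.** A plaque is nowhere dense in $M$, because $q>0$. A leaf is a countable union of plaques, hence meagre. By Baire's theorem $M$ is not a countable union of meagre sets, so there are uncountably many leaves. Each is a connected $1$-manifold, hence homeomorphic to $\mathbb R$ or to $S^1$. Among any three leaves, two are homeomorphic. $\square$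

The proof has two ingredients: there are uncountably many leaves, and there are few candidates for their topology. The first is true for every $p$. The second fails from $p=2$ on, where there is no finite list of manifolds. So what happens?

**Theorem 1.** For all integers $p\ge3$, $q\ge1$ there is a $C^\infty$ foliation of a closed connected $(p+q)$-manifold, with $p$-dimensional leaves and codimension $q$, all of whose leaves are dense and such that any two distinct leaves have non-isomorphic fundamental groups. In particular distinct leaves are not even homotopy equivalent.

So both answers are yes; for (b) take $q=1$, and $p=3$, $q=1$ gives a closed $4$-manifold.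

**Theorem 2.** Let $\mathcal F$ be a foliation of a closed manifold, with leaf dimension $p$.

1. If $p=1$, two distinct leaves are homeomorphic.
2. If $p=2$ and some minimal set of $\mathcal F$ is not a single compact leaf, then uncountably many leaves are pairwise homeomorphic.

Recall that a *minimal set* is a nonempty closed union of leaves containing no smaller such set; equivalently, it is a nonempty closed union of leaves in which every leaf is dense. For instance, a compact leaf is a minimal set, and for a linear flow of irrational slope on the $2$-torus the whole torus is one.

**Corollary.** A foliation with all leaves dense and pairwise non-homeomorphic leaves exists for leaf dimension $p$ and codimension $q\ge1$ if and only if $p\ge3$.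

**Proof of the Corollary from the theorems.** For $p\ge3$ use Theorem 1. For $p=1$ use Theorem 2(1). For $p=2$, if all leaves are dense then $M$ is a minimal set; it is not a compact leaf since $q>0$; so Theorem 2(2) applies. $\square$

Part 1 of Theorem 2 is Claim 1.1. The case of $2$-dimensional leaves when every minimal set is a compact leaf is not settled here; it is not needed for (a) or (b). Sections 2–7 prove Theorem 1, Sections 8–11 prove Theorem 2(2).

## 2. Suspensions: leaves are covers indexed by stabilizers

To build foliations with prescribed leaves we use suspensions.

**Definition (suspension).** Let $B$ be a closed connected manifold, $\pi=\pi_1(B)$, and let $\pi$ act by diffeomorphisms on a closed connected manifold $Y$. Then $\pi$ acts on $\widetilde B\times Y$ by deck transformations on the first factor and by the given action on the second. This action is free and properly discontinuous, because it is so on $\widetilde B$. The quotient $M=(\widetilde B\times Y)/\pi$ is a bundle over $B$ with fibre $Y$, so it is a closed connected manifold. The product foliation by the sets $\widetilde B\times\{x\}$ is invariant and descends to a foliation of $M$ of codimension $\dim Y$. Its leaves are the images $L_x$ of $\widetilde B\times\{x\}$.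

Three facts can be read off.

- $L_x=L_y$ if and only if $x,y$ lie in one $\pi$-orbit.
- Two points of $\widetilde B\times\{x\}$ have the same image exactly when an element of $\operatorname{Stab}_\pi(x)$ carries one to the other. So, in the leaf topology,
$$L_x\cong\widetilde B/\operatorname{Stab}_\pi(x),\qquad \pi_1(L_x)\cong\operatorname{Stab}_\pi(x).\tag{2.1}$$
- The preimage of $L_x$ in $\widetilde B\times Y$ is $\widetilde B\times(\text{orbit of }x)$, so $L_x$ is dense if and only if the orbit of $x$ is dense.

**Example 2.1.** Let $B$ be a closed surface of genus $2$, let $\pi\to\mathbb Z$ be onto, and let $\mathbb Z$ act on $S^1$ by an irrational rotation. No nontrivial power of the rotation fixes a point, so every stabilizer is the kernel of $\pi\to\mathbb Z$. All leaves are copies of one infinite cyclic cover.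

This is bad, and it does not get better if the rotation is replaced by a richer action of the kind that comes first to mind, such as one by isometries or by Möbius maps.

**Remark 2.2.** *Suppose a countable group $\pi$ acts real-analytically on a connected manifold $Y$. Then a residual set of points have the same stabilizer, namely the kernel, and the corresponding leaves of the suspension are all homeomorphic.* Indeed, if $\gamma$ acts nontrivially, then $\operatorname{Fix}(\gamma)$ is closed, and it has empty interior, since an analytic map that is the identity on an open set of a connected manifold is the identity. Remove these countably many closed nowhere dense sets. The remaining points have stabilizer equal to the kernel, and (2.1) applies. Orbits are countable, so in a compact $Y$ of positive dimension these points lie on uncountably many leaves.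

So a suspension with pairwise different leaves needs group elements whose fixed sets have interior, arranged so that no two orbits see the same stabilizer. Points in one orbit have conjugate stabilizers, so the best to hope for is that the conjugacy class of the stabilizer determines the orbit. The next section achieves this.

## 3. A smooth action of $F_2$ in which the stabilizer determines the point

Let $Q=\langle s,t\rangle$ be free of rank $2$. Let $\mathbb T^q=\mathbb R^q/\mathbb Z^q$ with flat distance $d$. Choose $\alpha\in\mathbb R^q$ whose coordinates together with $1$ are rationally independent, and let $\tau(x)=x+\alpha$; by Kronecker's theorem every orbit of $\tau$ is dense. Let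
$$U=\{x:d(x,0)<1/8\},$$
let $f\ge0$ be a smooth function with $\{f>0\}=U$, and let $b$ be the time-one map of the flow of $f\,\partial_{x_1}$. Points outside $U$ are zeros of the field, so $b$ fixes them. A point of $U$ stays in $U$ under the flow and moves strictly monotonically along a straight segment of length at most $1/4$ inside the ball $U$, so it does not come back. Hence
$$\operatorname{Fix}(b)=\mathbb T^q\setminus U.$$
Let $\psi:Q\to\operatorname{Diff}^\infty(\mathbb T^q)$ send $s\mapsto\tau$ and $t\mapsto b$. All orbits of $\psi(Q)$ are dense, since those of $\tau$ are. Write $S_x=\operatorname{Stab}_Q(x)$.

For $q=1$ one sees what will happen: $s^nts^{-n}$ acts as $\tau^nb\tau^{-n}$, which moves exactly the arc of radius $1/8$ about $n\alpha$. Thus $S_x$ records which of these arcs contain $x$. The centers are dense, so any other point is separated from $x$ by some arc.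

**Lemma 3.1.** $\operatorname{Fix}(S_x)=\{x\}$ for every $x$. Hence if $S_x$ and $S_y$ are conjugate in $Q$, then $x$ and $y$ lie in one orbit.

**Proof.** Let $y\ne x$. We look for a translate of $U$ that contains $y$ but not $x$. The set
$$W=\{c:d(c,y)<1/8<d(c,x)\}$$
is open. It is nonempty: if $d(x,y)>1/8$, take $c=y$. Otherwise write $y=x+v$ with $|v|=\delta=d(x,y)\in(0,1/8]$ and take $c=y+(\frac18-\frac\delta2)\frac v\delta$. Then $d(c,y)=\frac18-\frac\delta2<\frac18$ and $d(c,x)=\frac18+\frac\delta2>\frac18$; these lengths are below $1/2$, so they are indeed flat distances.

By density choose $n\in\mathbb Z$ with $n\alpha\in W$ modulo $\mathbb Z^q$. Then $y\in U+n\alpha$ and $x\notin U+n\alpha$. The map $\tau^nb\tau^{-n}$ moves exactly the points of $U+n\alpha$. So $s^nts^{-n}\in S_x$, and it moves $y$. This proves $\operatorname{Fix}(S_x)=\{x\}$.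

If $S_x=wS_yw^{-1}$, then $S_x=S_{\psi(w)y}$, so $\psi(w)y\in\operatorname{Fix}(S_x)=\{x\}$. $\square$

## 4. With group $F_2$ in the base, the fundamental group forgets too much

Now suspend $\psi$. The first base to try has $\pi_1(B)=Q$, say $B=(S^1\times S^2)\#(S^1\times S^2)$. By (2.1), $\pi_1(L_x)\cong S_x$. By Lemma 3.1, distinct leaves have non-conjugate subgroups $S_x$. But as abstract groups they are all the same.

**Claim 4.1.** Every $S_x$ is free of countably infinite rank.

**Proof.** The covering of the rose with two loops that corresponds to $S_x$ is the graph whose vertices are the points of the orbit of $x$, with an edge from $z$ to $\tau z$ and an edge from $z$ to $bz$ for each $z$. At each vertex $z\notin U$ the second edge is a loop. The points $\tau^nx$ are distinct, and infinitely many of them lie outside $U$ by density. So the graph contains infinitely many loops at distinct vertices, and its fundamental group $S_x$ is free of infinite rank. The rank is countable since $Q$ is. $\square$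

This is the exact sticking point: the leaf knows $S_x$ through an abstract isomorphism class, and we need its conjugacy class in $Q$. We therefore enlarge the group of the base: we want a closed manifold $B$ and an epimorphism $\rho:\pi_1(B)\to Q$ such that

> the isomorphism type of $\rho^{-1}(H)$ determines $H\le Q$ up to conjugacy.

Conjugacy classes of subgroups of $Q=\pi_1(X)$, where $X$ is a graph, are the same as coverings $X_H\to X$ up to isomorphism. So we want to read the graph $X_H$, with its projection to $X$, off the abstract group $\rho^{-1}(H)$. The plan is to let $\rho^{-1}(H)$ act on a tree with quotient $X_H$, in such a way that the vertex stabilizers are exactly the *nonabelian centralizers of nontrivial elements*. This description is purely algebraic, so every isomorphism must respect it. To recover the projection to $X$, we give vertices of $X$ non-isomorphic stabilizers.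

## 5. A closed 3-manifold over two triangles

**The graph.** Let $X$ have vertices $v_0,a_1,a_1',a_2,a_2'$ and edges $v_0a_i,\ a_ia_i',\ a_i'v_0$ for $i=1,2$: two triangles sharing $v_0$. It has no loops and no multiple edges. Identify $\pi_1(X,v_0)$ with $Q$, the two triangles giving $s$ and $t$.

**The pieces.** For each vertex $v$ let $\Sigma_v$ be a compact orientable surface whose number of boundary circles is the valence of $v$ ($4$ for $v_0$ and $2$ otherwise), with genera $1,1,3,4,5$ for $v_0,a_1,a_1',a_2,a_2'$. A surface of genus $g$ with $n\ge1$ boundary circles has free fundamental group of rank $2g+n-1$. So $F_v=\pi_1(\Sigma_v)$ is free of rank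
$$r_v=5,\ 3,\ 7,\ 9,\ 11$$
respectively: distinct ranks, all at least $2$. Let $N_v=\Sigma_v\times S^1$. Then $\pi_1(N_v)=F_v\times\langle z_v\rangle$, with $z_v$ the class of the fibre $S^1$.

**The gluing.** For each edge $e=uv$ choose boundary circles $\partial_e\Sigma_u$ and $\partial_e\Sigma_v$, each used once, and identify them with $S^1$. Glue $\partial_e\Sigma_u\times S^1$ to $\partial_e\Sigma_v\times S^1$ by the flip
$$(\sigma,\theta)\mapsto(\theta,\sigma).$$
The result is a closed connected smooth $3$-manifold $B$. The flip exchanges fibre and boundary direction. Without it, that is, with the gluing $(\sigma,\theta)\mapsto(\sigma,\theta)$, the fibre class would be the same element on both sides of each torus; it would commute with both vertex groups, and its centralizer could not single out a vertex.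

**The map to $X$.** Give each gluing torus a collar (torus)$\times[0,1]$. Collapsing what remains of each piece to its vertex and the collars onto the edges gives $\kappa:B\to X$ with connected fibres. Put $\rho=\kappa_*:\pi_1(B)\to Q$. It is onto: choose a point in each piece outside the collars and, for each edge, a path between the chosen points of its two pieces that crosses the collar of this edge once and meets no other collar. This defines $j:X\to B$ with $\kappa\circ j$ homotopic to the identity.

**The covers.** For $H\le Q$ let $X_H\to X$ be the corresponding covering, $\Gamma_H=\rho^{-1}(H)$, and $B_H$ the covering of $B$ with group $\Gamma_H$. It is the pull-back of $X_H\to X$ by $\kappa$: the fibre of the pull-back is $Q/H$ with $\pi_1(B)$ acting through $\rho$; this is transitive because $\rho$ is onto, and the stabilizer of the base coset is $\rho^{-1}(H)$. Over a piece $N_v$ the pull-back is trivial, because $\kappa(N_v)$ lies in a contractible star of $v$. So $B_H$ is a union of copies of $N_v$, one for each vertex of $X_H$ over $v$, glued along tori, one for each edge of $X_H$.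

**Example 5.1.** Let $H_1,H_2\le Q$ be the kernels of the maps to $\mathbb Z/2$ with $s\mapsto1,t\mapsto0$ and $s\mapsto0,t\mapsto1$. Both are free of rank $3$, and they are not conjugate, being normal and distinct. The graph $X_{H_1}$ is a hexagon (the double cover of the first triangle) with a triangle attached at each of its two vertices over $v_0$. The graph $X_{H_2}$ is the same with the roles of the triangles exchanged. As bare graphs they are isomorphic. What tells them apart is that the hexagon carries pieces over $a_1,a_1'$ in one case and over $a_2,a_2'$ in the other. This is why the genera differ.

## 6. The dual tree, and centralizers that see its vertices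

**Proposition 6.1.** If $\Gamma_H\cong\Gamma_K$ for $H,K\le Q$, then $H$ and $K$ are conjugate in $Q$. Moreover $\Gamma_H$ has trivial center.

We recall what we need about trees. A group acts on a tree *without inversions* if no element exchanges the ends of an edge. Then each element is either *elliptic*, meaning that it fixes a vertex, and its fixed set is a subtree; or *hyperbolic*, meaning that it translates along a unique invariant line, its *axis*, and fixes no vertex. For example, a free group acting on its Cayley tree has only hyperbolic nontrivial elements. We also use a standard fact of Bass–Serre theory (Serre, *Trees*): if a space is glued from pieces along subspaces that are $\pi_1$-injective in the pieces, then the fundamental groups of the pieces and of the gluing subspaces inject into that of the whole.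

**Step 1: the tree.** *Purpose: one tree $T$ on which all $\Gamma_H$ act, with $T/\Gamma_H=X_H$.*

Since $\chi(\Sigma_v)<0$, put a hyperbolic metric with geodesic boundary on $\Sigma_v$. For an edge $e$ at $v$, the class $c_e\in F_v$ of $\partial_e\Sigma_v$ is represented by a closed geodesic, so it has infinite order. Hence the boundary tori, with groups $\langle c_e\rangle\times\langle z_v\rangle\cong\mathbb Z^2$, are $\pi_1$-injective in the pieces, and by the fact just recalled pieces and tori are $\pi_1$-injective in $B$. So in the universal cover $\widetilde B$ each component of the preimage of $N_v$ is a copy of $\widetilde\Sigma_v\times\mathbb R$, and each component of the preimage of a torus is a plane.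

Let $T$ be the graph with one vertex for each such component of the preimage of a piece, and one edge for each plane, joining the two components that it borders. Color each vertex by its image $v$ in $X$. The two ends of an edge have different colors, because $X$ has no loops. $T$ is connected, since $\widetilde B$ is. As in Section 5 there are maps $\widetilde\kappa:\widetilde B\to T$ and $\widetilde\jmath:T\to\widetilde B$ with $\widetilde\kappa\circ\widetilde\jmath$ homotopic to the identity. Since $\widetilde B$ is simply connected, so is $T$: it is a tree.

The group $\pi=\pi_1(B)$ acts on $T$ and preserves colors, so it acts without inversions. The $\Gamma_H$-orbits of pieces and planes in $\widetilde B$ correspond to the pieces and tori of $\widetilde B/\Gamma_H=B_H$, that is, to the vertices and edges of $X_H$. Thus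
$$T/\Gamma_H=X_H\quad\text{as graphs over }X.\tag{6.1}$$

**Step 2: the stabilizers.** *Purpose: the local algebra.* Let $G_x,G_e$ be the stabilizers in $\pi$ of a vertex $x$ and an edge $e$, and let $Z_x$ be the center of $G_x$. If $x$ has color $v$, then $G_x$ is a conjugate of the image of $\pi_1(N_v)$. Since $\kappa(N_v)$ lies in a contractible set, $G_x\le\ker\rho\le\Gamma_H$ for every $H$. So $G_x$ is also the stabilizer of $x$ in each $\Gamma_H$, and likewise for edges.

1. *Vertices.* $G_x\cong F_v\times\langle z_v\rangle$ is nonabelian because $r_v\ge2$, and $Z_x\cong\mathbb Z$ is the fibre group. The abelianization of $G_x$ has rank $r_v+1$. The edges at $x$ are the boundary planes $\ell\times\mathbb R$ of $\widetilde\Sigma_v\times\mathbb R$, with $\ell$ a boundary line of $\widetilde\Sigma_v$; distinct boundary planes of one piece are distinct edges, because the other side of each plane is a piece of another color. The boundary lines over $\partial_\epsilon\Sigma_v$ correspond to the cosets $f\langle c_\epsilon\rangle$, $f\in F_v$. The cyclic group $\langle c_\epsilon\rangle$ has infinite index in the free group $F_v$ of rank at least $2$. So $x$ has infinitely many edges, and $T$, a tree all of whose vertices have infinitely many edges, has infinite diameter.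

2. *Edges.* For $e=[x,y]$ we have $G_e\cong\mathbb Z^2$, generated, seen from $x$, by the boundary class and the fibre class of the piece of $x$. The flip identifies the boundary curve on one side with the fibre on the other. Hence
$$G_e=Z_x\oplus Z_y,\qquad Z_x\cap Z_y=1.\tag{6.2}$$

3. *Two edges at a vertex.* If $e\ne e'$ are edges at $x$, then
$$G_e\cap G_{e'}=Z_x.\tag{6.3}$$
Let $\ell\ne\ell'$ be the corresponding boundary lines of $\widetilde\Sigma_v\subset\mathbb H^2$. Then $G_e=\operatorname{Stab}_{F_v}(\ell)\times\langle z_v\rangle$, where $\operatorname{Stab}_{F_v}(\ell)=f\langle c_\epsilon\rangle f^{-1}$ for the coset $f\langle c_\epsilon\rangle$ of $\ell$; similarly for $e'$. A nontrivial element of $\operatorname{Stab}_{F_v}(\ell)$ is a hyperbolic isometry of $\mathbb H^2$ with axis $\ell$, and the axis is unique. So the two stabilizers in $F_v$ meet trivially, and (6.3) follows.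

**Step 3: fixed sets are small.** *Purpose: an element fixing much of $T$ is trivial.* If $1\ne g\in\pi$ is elliptic, then $\operatorname{Fix}(g)$ is a subtree of diameter at most $2$. Indeed, if $g$ fixed a geodesic path $w_0w_1w_2w_3$ with edges $e_1,e_2,e_3$, then by (6.3) and (6.2)
$$g\in(G_{e_1}\cap G_{e_2})\cap(G_{e_2}\cap G_{e_3})=Z_{w_1}\cap Z_{w_2}=1.$$

As a consequence, for vertices $x\ne y$, the group $G_x\cap G_y$, which fixes the path from $x$ to $y$, is
$$G_x\cap G_y\cong\mathbb Z^2,\quad\cong\mathbb Z,\quad\text{or}\quad1\tag{6.4}$$
according as the distance of $x$ and $y$ is $1$, $2$, or at least $3$; use (6.2), (6.3) and the bound just proved.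

**Step 4: nonabelian centralizers.** *Purpose: describe the vertex stabilizers inside the abstract group $\Gamma=\Gamma_H$.* Let $C(g)$ be the centralizer of $g$ in $\Gamma$.

*Claim.* For $1\ne g\in\Gamma$, the group $C(g)$ is nonabelian if and only if $g\in Z_x\setminus1$ for some vertex $x$, and then $C(g)=G_x$. Moreover $x\mapsto G_x$ is injective.

*Suppose $g$ is hyperbolic.* An element $h\in C(g)$ carries the axis of $g$ to the axis of $hgh^{-1}=g$, and it preserves the direction of translation. So $C(g)$ acts on the axis by translations. The kernel of this action fixes a line, so it is trivial by Step 3. Hence $C(g)\cong\mathbb Z$ is abelian.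

*Suppose $g$ is elliptic.* Then $C(g)$ preserves $\operatorname{Fix}(g)$, which has diameter $0$, $1$ or $2$.

- Diameter $1$: $\operatorname{Fix}(g)$ is an edge $e$. There are no inversions, so $C(g)\le G_e$, which is abelian.
- Diameter $0$: $\operatorname{Fix}(g)=\{x\}$, so $C(g)\le G_x=F_v\times Z_x$. Write $g=(f,z)$. If $f=1$, then $g\in Z_x$ fixes all edges at $x$, a contradiction. So $f\ne1$ and $C(g)=C_{F_v}(f)\times Z_x$. Centralizers of nontrivial elements of a free group are cyclic, so $C(g)$ is abelian.
- Diameter $2$: $\operatorname{Fix}(g)$ has a unique center $x$ and contains two edges at $x$. By (6.3), $g\in Z_x$. Every element of $C(g)$ preserves $\operatorname{Fix}(g)$, hence fixes $x$; and $G_x$ commutes with $g\in Z_x$. So $G_x\le C(g)\le G_x$.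

*Conversely*, let $1\ne g\in Z_x$. Then $g$ fixes all edges at $x$, so $\operatorname{Fix}(g)$ has diameter $2$ and center $x$, and by the last case $C(g)=G_x$, which is nonabelian.

*Injectivity.* The center of $\operatorname{Fix}(g)$ is unique, so $Z_x\cap Z_y=1$ for $x\ne y$. Since $Z_x\ne1$ is the center of $G_x$, we get $G_x\ne G_y$. This proves the claim.

So the set of nonabelian centralizers of nontrivial elements of $\Gamma$ is exactly $\{G_x\}$, one group for each vertex of $T$.

**Step 5: trivial center.** *Purpose: the second assertion of the proposition.* Suppose $1\ne g$ is central in $\Gamma$. Then $C(g)=\Gamma$ is nonabelian, since it contains the groups $G_x$. By Step 4, $\Gamma=G_{x_0}$ for some $x_0$. Choose $y$ at distance at least $3$ from $x_0$. Then $G_y=G_y\cap G_{x_0}=1$ by (6.4), but $G_y$ is nonabelian. This is a contradiction.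

**Step 6: recognition.** *Purpose: an isomorphism of groups induces an isomorphism of coverings.* Let $\varphi:\Gamma_H\to\Gamma_K$ be an isomorphism. It maps the set of nonabelian centralizers of nontrivial elements of $\Gamma_H$ onto the corresponding set for $\Gamma_K$. By Step 4 this defines a bijection $x\mapsto x'$ of the vertices of $T$ with
$$\varphi(G_x)=G_{x'}.$$

- It preserves adjacency in both directions: by (6.4), $x$ and $y$ are adjacent exactly when $G_x\cap G_y\cong\mathbb Z^2$. So it is an automorphism of the tree $T$.
- It is $\varphi$-equivariant: from $gG_xg^{-1}=G_{gx}$ we get $G_{(gx)'}=\varphi(g)G_{x'}\varphi(g)^{-1}=G_{\varphi(g)x'}$, so $(gx)'=\varphi(g)x'$.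
- It preserves colors: the abelianization of $G_x$ has rank $r_v+1$, and the $r_v$ are distinct.

By equivariance it induces a graph isomorphism $X_H=T/\Gamma_H\to T/\Gamma_K=X_K$, by (6.1). This isomorphism commutes with the projections to $X$ on vertices, by color. It also does so on edges, because an edge of $X$ is determined by its endpoints. So $X_H$ and $X_K$ are isomorphic coverings of $X$, which means that $H$ and $K$ are conjugate in $\pi_1(X,v_0)=Q$. $\square$

## 7. Suspending the action over $B$: proof of Theorem 1

**Case $p=3$.** Let $\pi=\pi_1(B)$ act on $\mathbb T^q$ through $\psi\circ\rho$, and let $M=(\widetilde B\times\mathbb T^q)/\pi$ be the suspension. It is a closed connected smooth $(3+q)$-manifold with a $C^\infty$ foliation of codimension $q$. Since $\rho$ is onto, the $\pi$-orbits are the $\psi(Q)$-orbits; they are dense, so all leaves are dense, and $L_x=L_y$ if and only if $y\in\psi(Q)x$. The stabilizer of $x$ in $\pi$ is $\rho^{-1}(S_x)$, so by (2.1)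
$$\pi_1(L_x)\cong\Gamma_{S_x}.$$
If $\pi_1(L_x)\cong\pi_1(L_y)$, then $S_x$ and $S_y$ are conjugate in $Q$ by Proposition 6.1. Then $x$ and $y$ lie in one orbit by Lemma 3.1, so $L_x=L_y$.

**Case $p\ge4$.** On $M\times S^{p-3}$ take the foliation with leaves $L_x\times S^{p-3}$. It has codimension $q$ and dense leaves. For $p\ge5$ the sphere is simply connected and the fundamental groups are unchanged. For $p=4$ they are $\Gamma_{S_x}\times\mathbb Z$. By Proposition 6.1 the group $\Gamma_{S_x}$ has trivial center, so the center of the product is the factor $\mathbb Z$, and the quotient by the center is $\Gamma_{S_x}$. An isomorphism between two such products therefore induces one between $\Gamma_{S_x}$ and $\Gamma_{S_y}$, and we conclude as before. This proves Theorem 1. $\blacksquare$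

## 8. Surface leaves: ends, and the graph of plaques

From here on $p=2$, and $K$ is a minimal set that is not a single compact leaf. Counting surfaces does not help, so we look at what classifies them, and show that a generic leaf in $K$ has no choice.

**Definition (ends).** For a connected, locally compact space $L$ with exhaustion by compact sets $C$, call a component of $L\setminus C$ *unbounded* if its closure is not compact. An *end* is a compatible choice, for every compact $C$, of an unbounded component of $L\setminus C$; these components are the neighborhoods of the end. For a connected, locally finite graph one uses finite vertex sets $A$ and the infinite components of the complement. For example, $\mathbb R$ has two ends, $\mathbb R^2$ one, and the infinite trivalent tree a Cantor set of ends. For a noncompact connected surface, or an infinite connected locally finite graph, the end space is nonempty, compact, metrizable and totally disconnected. An end of a surface is *nonplanar* (resp. *nonorientable*) if none of its neighborhoods is planar (resp. orientable); *planar* means orientable of genus $0$.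

**Recalled theorem** (I. Richards, *On the classification of noncompact surfaces*, Trans. AMS 106 (1963), Theorem 1). Noncompact surfaces of the same genus and orientability class are homeomorphic if and only if their end spaces are homeomorphic by a map that respects the subsets of nonplanar and of nonorientable ends.

**The transversal.** Take a finite regular foliated atlas $U_1,\dots,U_N$: each plaque is connected and relatively compact in its leaf, and meets at most one plaque of each chart. Let $\Theta_i$ be the space of plaques of $U_i$ that lie in $K$, and let $\Theta$ be the disjoint union of the $\Theta_i$. Each $\Theta_i$ is a closed subset of a ball in $\mathbb R^q$, so $\Theta$ is locally compact, Hausdorff and second countable, hence a Baire space. For $i\neq j$, let $D_{ij}\subset\Theta_i$ be the open set of plaques that meet a plaque of $U_j$, and let $g_{ij}:D_{ij}\to D_{ji}$ send a plaque to the one that it meets; it is a homeomorphism. For a word $w=(i_0,\dots,i_k)$, of length $|w|=k$, with consecutive letters different, let $g_w=g_{i_{k-1}i_k}\cdots g_{i_0i_1}$, with its natural open domain $\operatorname{dom}(w)\subset\Theta_{i_0}$. Words of length $0$ give identities. We write $wv$ for $v$ followed by $w$, and $w^{-1}$ for the reversed word, so that $g_{w^{-1}}=g_w^{-1}$.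

**The plaque graph.** For a leaf $L\subset K$ let $P_L$ be the graph whose vertices are the plaques of $L$, i.e. the points of $\Theta$ on $L$, with an edge between plaques of different charts that meet. It is connected because $L$ is, each vertex has at most $N-1$ neighbors, and so the vertex set is countable. The vertices at distance at most $k$ from $t$ are the points $g_w(t)$ with $|w|\le k$; they form the ball $B_k(t)$. For a set $S$ of vertices let $|S|\subset L$ be the union of its plaques, an open set. For a leaf $\cong\mathbb R$ of a linear flow, for example, $P_L$ comes from a locally finite cover of a line by intervals, and it has two ends, as the line does. In general: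

**Lemma 8.1.** $L$ and $P_L$ have homeomorphic end spaces.

**Proof.** The set $|S|$ is connected if and only if $S$ is connected in $P_L$: if $S=S_1\sqcup S_2$ without edges in between, then $|S_1|$ and $|S_2|$ are disjoint open sets (two plaques of one chart are equal or disjoint); the converse is clear. So for a finite vertex set $A$ the components of $|P_L\setminus A|$ are the sets $|S|$, with $S$ a component of $P_L\setminus A$. Put $C_A=L\setminus|P_L\setminus A|$. This is closed and contained in $|A|$, which is relatively compact; so $C_A$ is compact. Each plaque meets only finitely many plaques, so a compact set $C\subset L$ meets only finitely many. If $A$ is the set of plaques meeting $C$, then $C\subset C_A$. Hence the sets $C_A$ are cofinal among compact sets, and the ends of $L$ may be computed with them. Finally $|S|$ is relatively compact if and only if $S$ is finite, since a compact closure meets only finitely many plaques. So both end spaces are limits of the same inverse system. $\square$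

**Lemma 8.2.** $\Theta$ has no isolated points, so countable subsets of $\Theta$ are meagre. No leaf in $K$ is compact.

**Proof.** Suppose $t\in\Theta$ is isolated. Then the plaque of $t$ is open in $K$. Every leaf of $K$ is dense in $K$, so meets this plaque, so contains it. Thus $K$ is one leaf. The maps $g_w$ are homeomorphisms between open sets, so every vertex of this leaf is isolated, and every plaque of the leaf is open in $K$. By compactness $K$ is a finite union of plaques. These are relatively compact in the leaf, so the leaf is compact, which is excluded. Finally, a compact leaf in $K$ would be a closed union of leaves, so it would equal $K$, which is excluded. $\square$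

**Lemma 8.3 (uniform density).** If $V\subset\Theta$ is open and nonempty, there is $n$ such that every vertex of every $P_L$, $L\subset K$, is within distance $n$ of $V$.

**Proof.** Let $V_m$ be the set of $t\in\Theta$ at graph distance at most $m$ from $V$. It is the union of the sets $g_w(V\cap\operatorname{dom}(w))$, $|w|\le m$, so it is open. Let $K_m$ be the union of the plaques in $V_m$, an open subset of $K$. Every leaf of $K$ is dense in $K$, so it contains a plaque of $V$; hence $\bigcup_mK_m=K$. The $K_m$ increase, so by compactness $K=K_m$ for some $m$. Then every plaque meets a plaque of $V_m$, so $n=m+1$ works. $\square$

## 9. Generic leaves: locally constant balls and trivial holonomy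

**Definition (generic set).** $\Omega$ is the set of $t\in\Theta$ such that for every word $w$ the point $t$ is not in the boundary $\partial\operatorname{dom}(w)$, and not in the frontier of $\operatorname{Fix}(g_w)$ relative to $\operatorname{dom}(w)$.

For instance, let $\mathbb Z$ act on $S^1$ by a diffeomorphism fixing exactly the points of a closed arc. In the suspension, the second condition for the generator removes the two ends of the arc, and keeps the points inside it, whose leaves have holonomy but only with trivial germ.

**Step A: $\Omega$ is residual and is a union of leaves.** *Purpose: almost every leaf may be used.* The boundary of an open set is nowhere dense. The set $\operatorname{Fix}(g_w)$ is closed in the open set $\operatorname{dom}(w)$, so its frontier there is nowhere dense too. There are countably many words, so $\Omega$ is residual.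

Let $t\in\Omega$ and $u=g_v(t)$; every vertex of the leaf of $t$ has this form. We have $\operatorname{dom}(wv)=g_v^{-1}(\operatorname{dom}(w))$, and $g_v$ is a homeomorphism near $t$. So $u\in\partial\operatorname{dom}(w)$ would give $t\in\partial\operatorname{dom}(wv)$. If $u$ is in the frontier of $\operatorname{Fix}(g_w)$ relative to $\operatorname{dom}(w)$, then $g_w(u)=u$ since $\operatorname{Fix}(g_w)$ is closed there. As $g_w(u)=u$ lies in the open set $g_v(\operatorname{dom}(v))$, the map $g_{v^{-1}wv}$ is defined near $t$, and near $t$ we have $\operatorname{Fix}(g_{v^{-1}wv})=g_v^{-1}(\operatorname{Fix}(g_w))$. So $t$ would be in the frontier of $\operatorname{Fix}(g_{v^{-1}wv})$. Hence $u\in\Omega$. We speak of *leaves in $\Omega$*.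

**Step B: balls are locally constant at points of $\Omega$.** *Purpose: nearby leaves look the same up to any fixed radius.* Let $t\in\Omega$, $R\ge0$. *There is a neighborhood $W$ of $t$ in $\Theta$ such that for every $s\in W$ the map $g_w(t)\mapsto g_w(s)$, $|w|\le R$, is a well-defined isomorphism of the induced rooted subgraph $B_R(t)$ onto $B_R(s)$.*

Only the finitely many words of length at most $2R+1$ matter. For each of them, $t$ is either in the open set $\operatorname{dom}(w)$ or in its exterior. Choose $W$ inside $\operatorname{dom}(w)$ or disjoint from it, accordingly. Let $|w|\le R+1$, $|w'|\le R$, with $t$ in both domains. If $g_w(t)=g_{w'}(t)$, then $t\in\operatorname{Fix}(g_{w'^{-1}w})$, and $t$ is interior to this set because it is not in its frontier; shrink $W$ into it. Then $g_w=g_{w'}$ on $W$. If $g_w(t)\ne g_{w'}(t)$, this persists near $t$ since $\Theta$ is Hausdorff; shrink $W$ again.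

With $|w|,|w'|\le R$ this makes the map well defined and injective. It is onto $B_R(s)$, since $s\in\operatorname{dom}(w)$ implies $t\in\operatorname{dom}(w)$. Finally, $g_w(t)$ and $g_{w'}(t)$, the latter in chart $j$ different from that of the former, are adjacent if and only if the word $jw$ ($w$ continued by $j$, of length at most $R+1$) is defined at $t$ and $g_{jw}(t)=g_{w'}(t)$. By the choice of $W$ this holds at $t$ if and only if it holds at $s$.

**Step C: trivial holonomy.** A loop in a leaf based in the plaque $t$ is covered by a chain of plaques, giving a word $w$ with $g_w(t)=t$. The germ of $g_w$ at $t$ is the holonomy of the loop, restricted to $K$. If $t\in\Omega$, then $t$ is interior to $\operatorname{Fix}(g_w)$, so this germ is the identity. So leaves in $\Omega$ have trivial holonomy in $K$. Recall that the germ does not depend on the chain of charts used to compute it, up to the change of transversal.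

**Step D: copying a compact piece to nearby leaves (Reeb stability).** *Purpose: to transfer topology from one generic leaf to all leaves near it.* Let $L$ be a leaf in $\Omega$, let $A\subset L$ be a compact connected surface with boundary, and let $t$ be the vertex of a plaque meeting $A$. *There are $k$ and a neighborhood $V$ of $t$ in $\Theta$ such that for every $s\in V$ the leaf of $s$ contains a homeomorphic copy of $A$ inside $|B_k(s)|$.*

*A transverse projection.* Take a smooth structure and a smooth Riemannian metric on $M$. The tangent field of $\mathcal F$ is continuous; let $\nu$ be a smooth subbundle of $TM$ complementary to it, obtained by approximating the orthogonal complement. The map $(a,v)\mapsto\exp_a(v)$, with $a$ in $L$ near $A$ and $v\in\nu_a$ small, is $C^1$, and its derivative along the zero section is invertible. So it is locally injective near $A$. It is also injective near the compact set $A$: otherwise there would be pairs $(a_k,v_k)\ne(b_k,w_k)$ with equal images, $v_k,w_k\to0$, and $a_k\to a$, $b_k\to b$ in $A$. Then $a=b$ because $L\to M$ is injective, against local injectivity at $a$. Hence there is an open neighborhood $A^+$ of $A$ in $L$ and an open $\mathcal N\subset M$ with a $C^1$ projection $\operatorname{pr}:\mathcal N\to A^+$ that is the identity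 on $A^+$. After shrinking, its fibres are transverse to $\mathcal F$. So $\operatorname{pr}$ restricted to any leaf, in the leaf topology of (leaf)$\,\cap\,\mathcal N$, is a local homeomorphism between Hausdorff spaces. Therefore two continuous lifts of a connected set into a leaf that agree at one point agree.

*Adapted boxes.* Let $a\in A$, and let $h$ be the transverse coordinate of a foliated chart $U_i$ at $a$. By transversality $(\operatorname{pr},h)$ is a $C^1$ diffeomorphism near $a$. So $a$ has a neighborhood $O\subset U_i$ identified by $(\operatorname{pr},h)$ with $D\times I$, where $D\subset A^+$ is connected and contained in $O$, and $I\subset\mathbb R^q$ is open. The slices $D\times\{\delta\}$ are connected subsets of leaves, so each lies in one plaque of $U_i$. On $D\subset L$ the coordinate $h$ is locally constant, hence constant, so $D$ itself is a slice. Cover $A$ by finitely many such boxes $O_j\cong D_j\times I_j$. Pick $a_0\in A$ in the plaque of $t$. Triangulate $A$ with $a_0$ among the vertices, so finely that each closed triangle lies in some $D_j$; fix such a $j$ for each triangle and each edge.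

*The lift over vertices and edges.* For an edge $e=[v,v']$ in $D_j$, let $\tau_e$ carry a point $y\in\operatorname{pr}^{-1}(v)$ near $v$ along its slice in $O_j$ to the point over $v'$. Thus $\tau_e(v)=v'$, and $\tau_e$ is a homeomorphism between neighborhoods of $v$ and $v'$ in the fibres. Choose a maximal tree in the $1$-skeleton. For $y\in\operatorname{pr}^{-1}(a_0)\cap K$ near $a_0$ let $y_v$ be the transport of $y$ along the tree path from $a_0$ to $v$. It depends continuously on $y$, and $y_v\to v$ as $y\to a_0$. For each edge $e=[v,v']$, go along the tree to $v$, then along $e$, then back along the tree. The transport along this loop is its holonomy germ on the transversal $\operatorname{pr}^{-1}(a_0)$, and on $K$ it is the identity by Step C. There are finitely many edges, so for all $y\in K$ close enough to $a_0$,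
$$\tau_e(y_v)=y_{v'}\quad\text{for every edge }e=[v,v'].$$

*The lift over triangles.* For such $y$, also close enough that each $y_v$ lies in all chosen boxes of the triangles and edges at $v$, take over each triangle in $D_j$ the slice of $O_j$ through $y_v$, where $v$ is one of its vertices. Over an edge $[v,v']$ of the triangle this slice and the slice that defines $\tau_e$ are lifts into one leaf that agree at $v$, so they agree. Hence the slice passes through $y_{v'}$ for each vertex $v'$ of the triangle, and the slices over two triangles sharing an edge or vertex agree there. Together they form a continuous map $\sigma_y:A\to$ (leaf of $y$) with $\operatorname{pr}\circ\sigma_y=\mathrm{id}$. It is injective, and $A$ is compact, so $\sigma_y(A)$ is a copy of $A$.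

*Position.* Near $a_0$ the fibre $\operatorname{pr}^{-1}(a_0)$ is a transversal, so for $s\in\Theta$ close to $t$ the plaque of $s$ meets it in a point $y\in K$ close to $a_0$. Let $k$ be the number of triangles. The copy $\sigma_y(A)$ is covered by at most $k$ plaques, one for each triangle, and plaques of triangles that share a vertex or an edge meet. The plaque of $s$ contains $y=\sigma_y(a_0)$, so it meets one of them. Since $A$ is connected, all of them lie in $B_k(s)$.

## 10. Generic surface leaves differ at most in their ends

**Step E.** *Purpose: genus and orientability are the same for all leaves in $\Omega$.* Suppose some leaf in $\Omega$ contains a Möbius band (resp. a one-holed torus) $A$. By Step D there are a nonempty open $V$ and $k$ such that $|B_k(s)|$ contains a copy of $A$ for all $s\in V$. With $n$ from Lemma 8.3 and $m=n+k$: in every leaf $L'\subset K$ and for every vertex $u$, the set $|B_m(u)|$ contains a copy of $A$.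

Let $C\subset L'$ be compact and $W$ an unbounded component of $L'\setminus C$. Only finitely many plaques meet $C$, while infinitely many meet $W$, and balls are finite. So there is a plaque $u$ that meets $W$ and has graph distance more than $m+1$ from all plaques meeting $C$. Then $|B_m(u)|$ is connected, misses $C$ and meets $W$, so it lies in $W$. Thus $W$ contains a copy of $A$. Hence every end of every leaf in $K$ is nonorientable (resp. nonplanar).

A surface is nonorientable if and only if it contains a Möbius band, and an orientable surface has positive genus if and only if it contains a one-holed torus. So exactly one of the following holds.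

- Some leaf in $\Omega$ contains a Möbius band. Then every leaf in $\Omega$ is nonorientable with all ends nonorientable.
- No leaf in $\Omega$ contains a Möbius band, but some contains a one-holed torus. Then every leaf in $\Omega$ is orientable with all ends nonplanar.
- Every leaf in $\Omega$ is planar.

In the first two cases the genus is infinite, and in the first case there is nonorientability outside every compact set, so in each case all leaves in $\Omega$ have the same genus and orientability class. The subsets of nonplanar and of nonorientable ends are each everything or empty, in the same way for all leaves in $\Omega$: in the first case all ends are nonplanar too, since planar surfaces are orientable. Leaves in $K$ are noncompact by Lemma 8.2. So by Richards' theorem: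

$$\text{two leaves in }\Omega\text{ are homeomorphic if and only if their end spaces are homeomorphic.}\tag{10.1}$$

## 11. One end, two ends, or a Cantor set of ends

For $t\in\Omega$ on the leaf $L$, let $N_r(t)$ be the number of infinite components of $P_L\setminus B_r(t)$. It is finite: each component of the complement contains a vertex at distance $r+1$ from $t$. Each infinite component contains an infinite component of $P_L\setminus B_{r+1}(t)$, so $N_r(t)$ is nondecreasing in $r$, and the number of ends of $L$ is $\sup_rN_r(t)$ by Lemma 8.1.

**Step F: semicontinuity.** *Purpose: "at least three" is a closed condition.* *The set $Y_r=\{t\in\Omega:N_r(t)\ge3\}$ is closed in $\Omega$.*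

Let $t\in\Omega$. Choose $R>r+1$ so large that $B_{R-1}(t)$ contains all finite components of $P_L\setminus B_r(t)$, and that any two vertices at distance $r+1$ from $t$ in the same infinite component are joined inside $B_R(t)\setminus B_r(t)$. Let $s\in\Omega$ be so close to $t$ that $B_R(s)\cong B_R(t)$, by Step B.

In each infinite component of the complement of $B_r(s)$ pick a vertex at distance $r+1$ from $s$. It does not correspond to a vertex of a finite component $F$ at $t$: since $F\subset B_{R-1}(t)$, all neighbors of the copy of $F$ at $s$ lie in $B_R(s)$, so they correspond to neighbors of $F$ and lie in the copy of $F\cup B_r(t)$; hence the copy of $F$ is a whole, finite component at $s$. So the picked vertices correspond to vertices in infinite components at $t$. If two of them correspond to vertices in the same infinite component at $t$, the path inside $B_R(t)\setminus B_r(t)$ carries over to $s$, and they lie in the same component at $s$. Hence $N_r(s)\le N_r(t)$. So $\{N_r\le2\}$ is open in $\Omega$.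

**Step G: the dichotomy.** *Purpose: either we are done, or three ends occur everywhere.* Split $\Omega=S_1\cup S_2\cup S_{\ge3}$ by the number of ends of the leaf, which is at least $1$. If $S_1$ or $S_2$ contains uncountably many leaves, their end spaces are one point, respectively two points, so they are pairwise homeomorphic by (10.1), and Theorem 2(2) is proved.

Otherwise $S_1\cup S_2$ consists of countably many leaves, each with countably many vertices. So it is countable, hence meagre by Lemma 8.2. Since $\Omega$ is residual in the Baire space $\Theta$, the set $S_{\ge3}=\bigcup_rY_r$ is not meagre. So some $Y_r$ is dense in a nonempty open set $V\subset\Theta$. As $Y_r$ is closed in $\Omega$,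
$$V\cap\Omega\subset Y_r.\tag{11.1}$$

**Step H: no isolated ends.** *Purpose: in the remaining case every leaf in $\Omega$ has a Cantor set of ends.* Let $L$ be a leaf in $\Omega$ and let $n$ be as in Lemma 8.3 for $V$. Suppose $L$, equivalently $P_L$, has an isolated end. Then there are a finite connected vertex set $A$ (a large ball) and an infinite component $N$ of $P_L\setminus A$ with only one end, so that $N\setminus C$ has exactly one infinite component for every finite $C$.

Choose a vertex of $N$ at distance more than $n+r+1$ from $A$, and $y\in V$ within distance $n$ of it. Since $\Omega$ is a union of leaves, $y\in V\cap\Omega\subset Y_r$ by (11.1). The path from the chosen vertex to $y$, and the ball $B_r(y)$, avoid $A$; their union is connected and meets $N$, so $B_r(y)\subset N$.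

There are at least three infinite components of $P_L\setminus B_r(y)$. The connected set $A$ is disjoint from $B_r(y)$, so at most one of them meets $A$. Each of the others avoids $A$ and is adjacent to $B_r(y)\subset N$, hence lies in $N$, and it is an infinite component of $N\setminus B_r(y)$. So $N\setminus B_r(y)$ has at least two infinite components, a contradiction.

**Conclusion of the proof of Theorem 2.** In the remaining case of Step G, the end space of every leaf in $\Omega$ is nonempty, compact, metrizable, totally disconnected and without isolated points, so it is a Cantor set. By (10.1) all leaves in $\Omega$ are homeomorphic. There are uncountably many of them, because $\Omega$ is residual in $\Theta$ while each leaf meets $\Theta$ in a countable, hence meagre, set. $\blacksquare$
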